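# A flip on $2^X$: the Sikorski Theorem implies the Axiom of Choice

Everything takes place in Zermelo–Fraenkel set theory ZF, without the Axiom of Choice, unless a hypothesis says otherwise. Complement in a Boolean algebra is $\neg$. Symmetric difference is $a\triangle b=(a\wedge\neg b)\vee(\neg a\wedge b)$. Under $\triangle$ a Boolean algebra is an abelian group with $a\triangle a=0$, and
$$(\neg a)\triangle b=\neg(a\triangle b),\qquad (\neg a)\triangle(\neg b)=a\triangle b .$$
Homomorphisms of Boolean algebras preserve $0,1,\wedge,\vee,\neg$, hence also $\triangle$.

## 1. The flip on $2^X$, its regular open algebra, and self-dual elements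

Let $X$ be a nonempty set. Give $2^X$ the topology whose basic open sets are
$$[p]=\{f\in 2^X:\ p\subseteq f\},\qquad p\text{ a finite partial function } X\to 2 .$$
Each $[p]$ is clopen, and it is nonempty because we can extend $p$ by $0$. The flip
$$\sigma(f)=1-f$$
is a homeomorphism of $2^X$ with $\sigma^2=\mathrm{id}$.

**Definition (regular open sets).** An open subset $U$ of a space $S$ is regular open if $U=\operatorname{int}\operatorname{cl}U$. The set of these is $RO(S)$, ordered by inclusion.

A textbook fact, provable in ZF: $RO(S)$ is a complete Boolean algebra, with
$$U\wedge V=U\cap V,\qquad \neg U=\operatorname{int}(S\setminus U),\qquad \bigvee_j U_j=\operatorname{int}\operatorname{cl}\bigcup_j U_j .$$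
Clopen sets are regular open. A homeomorphism of $S$ induces an automorphism of $RO(S)$, and we also write $\sigma$ for the automorphism $U\mapsto\sigma[U]$ of $RO(2^X)$.

For an example that is not clopen, take $X=\omega$. Let $U$ be the set of $f\neq 0$ whose first $1$ is at an even place, and $U'$ the set of $f\ne0$ whose first $1$ is at an odd place. Both are open, they are disjoint, and together they miss only the zero function. That point lies in the closure of each, but every neighborhood of it meets both sets, so $\operatorname{int}\operatorname{cl}U=U$ and $\neg U=U'$. The join $U\vee U'$ is all of $2^\omega$, although the union is not.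

**Definition (self-dual element, fixed algebra, retraction).** Let $\sigma$ be an automorphism of a Boolean algebra $A$ with $\sigma^2=\mathrm{id}$. An element $w\in A$ is self-dual if $\sigma w=\neg w$. The fixed algebra is $A^\sigma=\{u\in A:\sigma u=u\}$. A retraction of $A$ onto a subalgebra $B$ is a homomorphism $r:A\to B$ with $r|_B=\mathrm{id}_B$; if one exists, $B$ is a retract of $A$.

Here are the self-dual elements of $RO(2^X)$ for small $X$. When $X$ is finite, $2^X$ is discrete, so $RO(2^X)$ is the full power set, and a self-dual $w$ is a choice of one point from each pair $\{f,1-f\}$.

If $X=\{x\}$, the self-dual elements are $\{f:f(x)=1\}$ and $\{f:f(x)=0\}$.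

If $X=\{x,y\}$, write $f$ as the string $f(x)f(y)$. The pairs are $\{00,11\}$ and $\{01,10\}$, so there are four self-dual sets:
$$\{11,10\}=\{f(x)=1\},\quad \{00,01\}=\{f(x)=0\},\quad \{11,01\}=\{f(y)=1\},\quad \{00,10\}=\{f(y)=0\}.$$
Each of them depends on exactly one coordinate, so it singles out an element of $X$.

If $X=\{x,y,z\}$, there is the majority set $w=\{f:\ f\text{ takes the value }1\text{ at least twice}\}$. It is self-dual and invariant under all permutations of $X$. So a self-dual set need not single out an element, and from majority the most one can hope for is the whole finite set $X$.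

The proof turns on what happens for infinite $X$: a self-dual element of $RO(2^X)$ still determines, by an explicit definition, a finite nonempty subset of $X$. And we shall get self-dual elements for many $X$ simultaneously from a single retraction. The algebras are as follows. For a family $\mathcal X=(X_i)_{i\in I}$ of nonempty sets put
$$A(\mathcal X)=\prod_{i\in I}RO(2^{X_i}),\qquad B(\mathcal X)=A(\mathcal X)^\sigma=\{u\in A(\mathcal X):\sigma u=u\},$$
with $\sigma$ acting coordinatewise. The algebra $A(\mathcal X)$ is complete, as a product of complete algebras. An automorphism preserves all joins, so for $S\subseteq B(\mathcal X)$ we have $\sigma(\bigvee S)=\bigvee\sigma[S]=\bigvee S$. Thus $B(\mathcal X)$ is closed under complements and under all joins of $A(\mathcal X)$, and so it is itself a complete Boolean algebra.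

## 2. Injectivity of complete algebras and its place between AC and BUT

**Definition (injective).** A Boolean algebra $B$ is injective if, for every Boolean algebra $A$, every subalgebra $A_0\subseteq A$ and every homomorphism $h:A_0\to B$, there is a homomorphism $\bar h:A\to B$ extending $h$.

A non-example: let $C$ be the algebra of finite and cofinite subsets of $\omega$. If $C$ were injective, $\mathrm{id}_C$ would extend to $r:\mathcal P(\omega)\to C$. Let $E$ be the set of even numbers. For even $k$ we get $\{k\}=r(\{k\})\le r(E)$. For odd $k$ we get $r(E)\wedge\{k\}=r(E\cap\{k\})=0$. So $r(E)=E\notin C$, a contradiction. Here $C$ lacks a join that the extension requires.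

**Definition (ST, BUT, AC).** The Sikorski Theorem (ST) is the statement: every complete Boolean algebra is injective. The Boolean Ultrafilter Theorem (BUT) is the statement: every nontrivial Boolean algebra has an ultrafilter. AC is the Axiom of Choice.

ST implies BUT: if $A$ is nontrivial, the isomorphism from the subalgebra $\{0,1\}$ of $A$ to the complete two-element algebra $2$ extends to a homomorphism $g:A\to2$, and $g^{-1}(1)$ is an ultrafilter.

AC implies ST; this is Sikorski's theorem. Here is a proof. Let $B$ be complete, $h:A_0\to B$ a homomorphism, $a\in A$, and
$$b=\bigvee\{h(z):z\in A_0,\ z\le a\}.$$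
The subalgebra generated by $A_0$ and $a$ consists of the elements $(x\wedge a)\vee(y\wedge\neg a)$ with $x,y\in A_0$. Send such an element to $(h(x)\wedge b)\vee(h(y)\wedge\neg b)$. This is well defined. Indeed, suppose $(x\wedge a)\vee(y\wedge\neg a)=(x'\wedge a)\vee(y'\wedge\neg a)$. Then $(x\triangle x')\wedge a=0$, so every $z\le a$ in $A_0$ satisfies $z\le\neg(x\triangle x')$. Hence $b\le\neg(h(x)\triangle h(x'))$, and $h(x)\wedge b=h(x')\wedge b$. Also $(y\triangle y')\wedge\neg a=0$, so $y\triangle y'\le a$ and $h(y)\triangle h(y')\le b$, which gives $h(y)\wedge\neg b=h(y')\wedge\neg b$. The map preserves complements and meets because both act separately on the part below $a$ and the part below $\neg a$, and likewise for $b$ and $\neg b$. It preserves $0$ and $1$, and it extends $h$ (take $x=y$). Zorn's Lemma gives a maximal extension of $h$ to a homomorphism from a subalgebra of $A$ into $B$, and by the one-step extension its domain is $A$. Only the use of Zorn's Lemma needed AC.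

So $\mathrm{AC}\Rightarrow\mathrm{ST}\Rightarrow\mathrm{BUT}$. The second implication is strict (Bell): BUT does not imply ST in ZF. The problem, posed in "Compact Regular Frames And The Sikorski Theorem", is whether the first implication is strict as well.

**Theorem 1 (ZF).** ST implies AC. Hence ST and AC are equivalent over ZF, and the implication $\mathrm{AC}\Rightarrow\mathrm{ST}$ is not strict.

The proof applies ST once, to the identity map of $B(\mathcal X)$ inside $A(\mathcal X)$. It is important that this is one application to a product. Applying ST to each $i$ separately would show that for each $i$ a retraction exists, but to pick one for every $i$ would need the choice we are trying to prove.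

## 3. What BUT yields, and two inclusions that yield no more

We first isolate what BUT gives about families of nonempty sets. The finite case is used at the end of the proof of Theorem 1; the general case shows why some natural first attempts cannot succeed.

**Lemma 1.** Assume BUT, and let $(X_i)_{i\in I}$ be a family of nonempty sets. Then there is a function assigning to each $i\in I$ an ultrafilter $U_i$ on $X_i$. In particular, if all $X_i$ are finite, the family has a choice function.

*Proof.* Replacing $X_i$ by $\{i\}\times X_i$, assume the $X_i$ are pairwise disjoint. Let $S$ be the set of finite $Z\subseteq\bigcup_iX_i$ with $|Z\cap X_i|\le1$ for every $i$, and let $K_i=\{Z\in S:Z\cap X_i\ne\emptyset\}$. For finite $J\subseteq I$, pick one element from each $X_j$, $j\in J$ (finitely many choices are available in ZF). The set of picked elements lies in $\bigcap_{j\in J}K_j$. So the $K_i$ generate a proper filter $\Phi$ on $\mathcal P(S)$. The algebra $\mathcal P(S)/\Phi$ is nontrivial, so by BUT it has an ultrafilter, and the preimage is an ultrafilter $\mathcal U\supseteq\Phi$ on $\mathcal P(S)$.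

For $u\subseteq X_i$ let $u^*=\{Z\in S:Z\cap u\neq\emptyset\}$ and put $U_i=\{u\subseteq X_i:u^*\in\mathcal U\}$. Since $Z\cap X_i$ has at most one point, $(u\cap v)^*=u^*\cap v^*$, and $K_i=X_i^*$ is the disjoint union of $u^*$ and $(X_i\setminus u)^*$. As $K_i\in\mathcal U$, exactly one of $u^*$, $(X_i\setminus u)^*$ is in $\mathcal U$. Also $u\subseteq v$ implies $u^*\subseteq v^*$. So $U_i$ is an ultrafilter on $X_i$.

If $X_i$ is finite, exactly one of its singletons is in $U_i$, because $X_i$ is the disjoint union of its finitely many singletons. Choose the element of that singleton. $\blacksquare$

In the other direction, BUT does not imply AC: otherwise it would imply ST, against Bell's result. So any statement provable from BUT is too weak to give AC. This disposes of two attempts.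

**First inclusion.** To choose elements of the $X_i$, the obvious algebra is $\prod_i\mathcal P(X_i)$, with the complete subalgebra $\{u: u_i\in\{\emptyset,X_i\}\text{ for all }i\}$. By ST there is a retraction $r$. For $u\subseteq X_i$ let $u e_i$ be the element with $i$-th coordinate $u$ and all others $\emptyset$. The family $U_i=\{u\subseteq X_i:\ r(ue_i)_i=X_i\}$ is an ultrafilter on $X_i$, because $u\mapsto r(ue_i)_i$ preserves $\wedge,\vee$, sends $\emptyset$ to $\emptyset$, and sends $X_i$ to $X_i$, as $r$ fixes $X_ie_i$. If $X_i$ is finite, $U_i$ points to an element. If $X_i$ is infinite, $U_i$ may be nonprincipal, and this is where the attempt stops. It cannot be repaired with this inclusion alone: conversely, any family of ultrafilters $U_i$ gives a retraction by $r(u)_i=X_i$ if $u_i\in U_i$ and $r(u)_i=\emptyset$ otherwise. By Lemma 1, BUT already provides such a retraction for every family.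

**Second inclusion.** Next, use the flip, but with the power set $\mathcal P(2^{X_i})$ in place of $RO(2^{X_i})$. For this we need a general formula, which will be used again in Section 8.

**Lemma 2.** Let $\sigma$ be an automorphism of a Boolean algebra $A$ with $\sigma^2=\mathrm{id}$, and let $w\in A$ with $\sigma w=\neg w$. Then $r(u)=(w\wedge u)\vee\sigma(w\wedge u)$ defines a retraction of $A$ onto $A^\sigma$.

*Proof.* Since $\sigma^2=\mathrm{id}$, $r(u)$ is fixed by $\sigma$. Since $\sigma(w\wedge u)=\neg w\wedge\sigma u$, the element $r(u)$ is the unique one with
$$r(u)\wedge w=u\wedge w,\qquad r(u)\wedge\neg w=\sigma(u)\wedge\neg w .$$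
The maps $u\mapsto u\wedge w$ and $u\mapsto\sigma(u)\wedge\neg w$ are homomorphisms into the relative algebras below $w$ and below $\neg w$, and $A$ is the product of these two algebras via $v\mapsto(v\wedge w,v\wedge\neg w)$. So $r$ is a homomorphism. If $\sigma u=u$, then $r(u)=(u\wedge w)\vee(u\wedge\neg w)=u$. $\blacksquare$

Now let $A'=\prod_i\mathcal P(2^{X_i})$ with the flip. Consider the family of two-element sets $\{f,1-f\}$, indexed by the pairs $(i,\{f,1-f\})$ with $f\in2^{X_i}$. Under BUT it has a choice function by Lemma 1. Letting $w_i$ be the set of chosen points in $2^{X_i}$, we get a self-dual $w\in A'$, and Lemma 2 gives a retraction of $A'$ onto its fixed algebra. So these retractions follow from BUT, and they cannot yield AC.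

One can see what is missing. A self-dual subset of $2^X$ need not contain any $[p]$, so it need not carry any finite information. On $2^\omega$, let
$$w=\{f: f\text{ eventually }1\}\cup\{f: f\text{ not eventually constant},\ f(0)=1\}.$$
Then $\sigma w$ consists of the $f$ that are eventually $0$, or not eventually constant with $f(0)=0$, so $\sigma w$ is the complement of $w$. Yet every $[p]$ contains an eventually zero function, so no $[p]$ is contained in $w$.

We would like $w$ to be open. Clopen subsets of $2^X$ are too few, because they do not form complete algebras. For $X=\omega$ and $k\ge1$ let $D_k=\{f:f(0)=\dots=f(k-1)\ne f(k)\}$, which is clopen and $\sigma$-fixed; the $D_k$ are pairwise disjoint. Suppose $c$ is the join of the $D_{2k}$, $k\geq 1$, among the $\sigma$-fixed clopen sets. Since $2^\omega$ is compact, $c$ depends only on the first $N$ coordinates for some $N$. Since $c\supseteq D_{2k}$ for some $2k>N$, it contains every $f$ that is constant on the first $N$ coordinates, hence $D_{2k+1}\subseteq c$. But then $c\setminus D_{2k+1}$ is a smaller upper bound, a contradiction. So ST does not apply there. Regular open sets have both properties: they are open, and they form complete algebras.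

## 4. A retraction onto the fixed algebra produces self-dual regular open sets

This step extracts from a retraction $A(\mathcal X)\to B(\mathcal X)$ one self-dual element for every $i$ at once. The difficulty is that we are not allowed to select an element of $X_i$ to work with. The remedy is to write a formula in terms of an arbitrary $x\in X_i$ and to check that its value does not depend on $x$.

**Lemma 3.** If there is a retraction $r:A(\mathcal X)\to B(\mathcal X)$, then there is $w=(w_i)_{i\in I}\in A(\mathcal X)$ with $\sigma w=\neg w$.

*Proof.* For $i\in I$ and $x\in X_i$, let $a_{i,x}\in A(\mathcal X)$ have $i$-th coordinate $\{f\in2^{X_i}:f(x)=1\}$, which is clopen, and all other coordinates $0$. On the $i$-th coordinate $\sigma$ sends $\{f:f(x)=1\}$ to $\{f:f(x)=0\}$, its complement.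

**Differences are fixed.** The aim is to show $a_{i,x}\triangle a_{i,y}\in B(\mathcal X)$ for $x,y\in X_i$. At coordinate $i$, applying $\sigma$ replaces both sets by their complements, and $(\neg a)\triangle(\neg b)=a\triangle b$. At other coordinates the element is $0$.

**Independence of $x$.** The aim is to show that $a_{i,x}\triangle r(a_{i,x})$ does not depend on $x\in X_i$. Since $r$ preserves $\triangle$ and is the identity on $B(\mathcal X)$,
$$\bigl(a_{i,x}\triangle r(a_{i,x})\bigr)\triangle\bigl(a_{i,y}\triangle r(a_{i,y})\bigr)=(a_{i,x}\triangle a_{i,y})\triangle r(a_{i,x}\triangle a_{i,y})=0 .$$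
Let $w_i$ be the $i$-th coordinate of $a_{i,x}\triangle r(a_{i,x})$ for any $x\in X_i$. As $X_i\neq\emptyset$ and the value is the same for all $x$, this defines $w_i$ without any choice.

**Self-duality.** It remains to see what $\sigma$ does to $w_i$. The element $r(a_{i,x})$ lies in $B(\mathcal X)$, so its $i$-th coordinate is fixed by $\sigma$. Hence
$$\sigma(w_i)=\bigl(\neg (a_{i,x})_i\bigr)\triangle r(a_{i,x})_i=\neg\bigl((a_{i,x})_i\triangle r(a_{i,x})_i\bigr)=\neg w_i .\qquad\blacksquare$$

## 5. A self-dual regular open set gives an intersecting family of finite sets

This step converts the topological object $w$ into finite subsets of $X$, and here openness is used.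

**Lemma 4.** Let $X\ne\emptyset$ and $w\in RO(2^X)$ with $\sigma w=\neg w$. Then
$$\mathcal F_w=\{\operatorname{dom}p:\ p\text{ a finite partial function }X\to2,\ [p]\subseteq w\}$$
is a nonempty family of finite nonempty subsets of $X$, any two of which intersect.

*Proof.* If $w=\emptyset$, then $\emptyset=\sigma w=\neg w=2^X$, which is impossible. So $w$ is a nonempty open set. It contains some $[p]$, and $\mathcal F_w\ne\emptyset$.

If $\emptyset\in\mathcal F_w$, then $2^X=[\emptyset]\subseteq w$, so $2^X=\sigma w=\neg w=\emptyset$, which is impossible. So all members of $\mathcal F_w$ are nonempty.

Suppose $[p],[q]\subseteq w$ and $\operatorname{dom}p\cap\operatorname{dom}q=\emptyset$. Let $f$ extend both $p$ and $1-q$, with $f=0$ elsewhere; this is possible because the domains are disjoint. Then $f\in[p]\subseteq w$. Also $\sigma f=1-f$ extends $q$, so $\sigma f\in[q]\subseteq w$, and therefore $f\in\sigma w=\neg w$. But $w\cap\neg w=\emptyset$, a contradiction. $\blacksquare$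

For $w=\{f:f(x)=1\}$ we have $[p]\subseteq w$ if and only if $p(x)=1$, so $\mathcal F_w$ consists of the finite sets containing $x$. For majority on $\{x,y,z\}$, $\mathcal F_w$ consists of the three pairs and the whole set.

## 6. An intersecting family of finite sets determines one finite set

We need a definable way to pass from $\mathcal F_w$ to a single finite nonempty set. Taking the union of the smallest members is not enough: for the pairwise intersecting family $\{\{0,k\}:k\ge1\}$ it gives an infinite set. In this example $\{0\}$ is evidently the right answer, and it is distinguished as a minimal set meeting all members. Another minimal set meeting all members is the infinite set $\{1,2,3,\dots\}$, so one must also bound the size. This suggests the following.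

**Lemma 5.** To every nonempty family $\mathcal F$ of finite nonempty, pairwise intersecting sets one can assign, by an explicit definition from $\mathcal F$, a finite nonempty set $T(\mathcal F)\subseteq\bigcup\mathcal F$.

*Proof.* Let $n\ge1$ be the least cardinality of a member of $\mathcal F$, and $\mathcal F_n=\{F\in\mathcal F:|F|=n\}\ne\emptyset$. Call $T\subseteq\bigcup\mathcal F$ a transversal if $T\cap F\neq\emptyset$ for all $F\in\mathcal F_n$. Let $\mathcal M$ be the set of those inclusion-minimal transversals that have cardinality at most $n$, and put
$$T(\mathcal F)=\bigcup\mathcal M .$$

**Finiteness.** We show that $\mathcal M$ is finite; then $T(\mathcal F)$ is a finite union of finite sets. The claim is that for every $k\ge0$ and every finite $S\subseteq\bigcup\mathcal F$, at most $n^k$ minimal transversals $T$ satisfy $S\subseteq T$ and $|T\setminus S|\le k$. We use induction on $k$, for all $S$ at once.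

For $k=0$, necessarily $T=S$, so there is at most one.

For $k+1$, suppose first that $S$ is a transversal. Then $S\subseteq T$ and minimality of $T$ give $T=S$, so there is at most $1\le n^{k+1}$. Otherwise fix some $F\in\mathcal F_n$ with $F\cap S=\emptyset$. Every $T$ in question meets $F$, so it contains $S\cup\{s\}$ for some $s\in F$. As $s\in T\setminus S$, we get $|T\setminus(S\cup\{s\})|\le k$. For each of the $n$ elements $s\in F$ there are at most $n^k$ such $T$ by induction, so altogether there are at most $n\cdot n^k=n^{k+1}$. (Only one $F$ is fixed in an argument about a given $S$, so no choice is used.)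

With $S=\emptyset$ and $k=n$ we get $|\mathcal M|\le n^n$.

**Nonemptiness.** Here the intersection property enters: we show that $\mathcal M$ has a member, and a nonempty one. Take any $F\in\mathcal F_n$. It is a transversal, since $\mathcal F$ is pairwise intersecting. Being finite, $F$ has a subset that is a transversal of least possible cardinality among the transversals contained in $F$. This subset is a minimal transversal with at most $n$ elements, so it belongs to $\mathcal M$. It is nonempty, because $\emptyset$ is not a transversal ($\mathcal F_n\neq\emptyset$). $\blacksquare$

In the example $\{\{0,k\}:k\ge1\}$ we have $n=2$. A transversal omitting $0$ contains all $k\ge1$, so $\mathcal M=\{\{0\}\}$ and $T(\mathcal F)=\{0\}$. For the majority family, $\mathcal F_2$ consists of the three pairs of $\{x,y,z\}$, the minimal transversals are again these pairs, and $T(\mathcal F)=\{x,y,z\}$.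

## 7. Proof of Theorem 1

Assume ST, and let $\mathcal X=(X_i)_{i\in I}$ be a family of nonempty sets. We want a choice function.

**Step 1: a retraction.** The purpose is to use ST. The algebra $B(\mathcal X)$ is complete (Section 1), hence injective by ST. The identity homomorphism $B(\mathcal X)\to B(\mathcal X)$, defined on the subalgebra $B(\mathcal X)$ of $A(\mathcal X)$, extends to a homomorphism $r:A(\mathcal X)\to B(\mathcal X)$. This $r$ is a retraction.

**Step 2: finite sets.** The purpose is to shrink each $X_i$ to a finite set, uniformly in $i$. Lemma 3 gives $(w_i)_{i\in I}$ with $w_i\in RO(2^{X_i})$ and $\sigma w_i=\neg w_i$. By Lemma 4, $\mathcal F_{w_i}$ is a nonempty family of finite nonempty, pairwise intersecting subsets of $X_i$. By Lemma 5, $T_i=T(\mathcal F_{w_i})$ is a finite nonempty subset of $X_i$. Since $T_i$ is explicitly defined from $w_i$, this gives a function $i\mapsto T_i$.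

**Step 3: single elements.** The purpose is to pass from finite sets to points. ST implies BUT (Section 2). By Lemma 1, the family $(T_i)_{i\in I}$ of finite nonempty sets has a choice function, which is also a choice function for $(X_i)_{i\in I}$.

So ST implies AC. The converse is Sikorski's theorem, proved in Section 2. $\blacksquare$

The Axiom of Foundation was not used, so the argument also works in ZFA.

## 8. Equivalent forms: retracts, fixed algebras, injective hulls

**Definition (MC).** MC is the statement: for every family $(X_i)_{i\in I}$ of nonempty sets there is a function $i\mapsto T_i$ with $T_i\subseteq X_i$ finite and nonempty.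

For instance, if all $X_i$ are subsets of one linearly ordered set, such a function yields a choice function: take the least element of $T_i$. In ZF, MC implies AC in general; this is Theorem 9.1 in T. Jech, *The Axiom of Choice*, North-Holland 1973. Here is a proof.

*Proof that MC implies AC in ZF.* Assume MC. If $L$ is a linearly ordered set, apply MC to the family of all nonempty subsets of $L$ and take least elements. This gives a choice function on the nonempty subsets of $L$, so $L$ can be well-ordered, by Zermelo's theorem. For an ordinal $\kappa$, the set $\mathcal P(\kappa)$ is linearly ordered by putting $x<y$ if $x\ne y$ and $\min(x\triangle y)\in y$. So $\mathcal P(\kappa)$ can be well-ordered.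

Let $\alpha$ be an ordinal; we well-order $V_\alpha$. By Hartogs' theorem there is an ordinal $\kappa$ with no injection into $V_\alpha$. Fix one well-ordering $\prec$ of $\mathcal P(\kappa)$. Define well-orderings $<_\beta$ of $V_\beta$ for $\beta\le\alpha$ by recursion, starting with the empty ordering of $V_0$. Given $<_\beta$ with $\beta<\alpha$, its order type $\eta$ injects into $V_\alpha$, so $\eta<\kappa$. The isomorphism $\pi:V_\beta\to\eta$ gives an injection $x\mapsto\pi[x]$ from $V_{\beta+1}=\mathcal P(V_\beta)$ into $\mathcal P(\kappa)$; let $<_{\beta+1}$ be the pullback of $\prec$. For limit $\beta$, put $x<_\beta y$ if $x$ has smaller rank than $y$, or both have the same rank $\gamma$ and $x<_{\gamma+1}y$. No choices are made beyond that of $\prec$. So every $V_\alpha$ can be well-ordered. By Foundation every set is contained in some $V_\alpha$, so every set can be well-ordered, and AC follows. $\blacksquare$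

**Definition (essential, injective hull).** Let $C$ be a subalgebra of a Boolean algebra $E$. Then $E$ is essential over $C$ if every homomorphism on $E$ that is one-to-one on $C$ is one-to-one. An injective hull of $C$ is an injective $E\supseteq C$ that is essential over $C$.

We call $C$ dense in $E$ if every nonzero $e\in E$ has some $c\in C$ with $0\neq c\le e$. If $C$ is dense in $E$, then $E$ is essential over $C$. Indeed, if a homomorphism $g$ on $E$ is not one-to-one, say $g(x)=g(y)$ with $x\ne y$, then $g(e)=0$ for $e=x\triangle y\neq0$. Taking $c\in C$ with $0\ne c\le e$ we get $g(c)=0$, so $g$ is not one-to-one on $C$. For example, $\mathcal P(\omega)$ is essential over the finite-cofinite algebra of $\omega$, because every nonempty set contains a singleton. Under ST it is an injective hull.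

**Definition (MacNeille completion).** The MacNeille completion of $C$ is a complete Boolean algebra containing $C$ as a dense subalgebra.

It exists in ZF. Let $P=C\setminus\{0\}$, with the downward closed sets as open sets, and for $c\in C$ let $e(c)=\{d\in P:d\le c\}$. For open $U$ we have $\operatorname{int}\operatorname{cl}U=\{p:\forall q\le p\ \exists s\le q\ (s\in U)\}$, where $q,s$ range over $P$. If $p\not\le c$, then $q=p\wedge\neg c$ is a nonzero element with nothing nonzero below both it and $c$. Hence $e(c)$ is regular open. Moreover $e(c)\cap e(d)=e(c\wedge d)$, and $\neg e(c)=\{p:p\wedge c=0\}=e(\neg c)$, so $e$ is a homomorphism into $RO(P)$. It is one-to-one because $e(c)=\emptyset$ only for $c=0$. If $U\in RO(P)$ contains $p$, then $e(p)\subseteq U$, so the image is dense.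

**Theorem 2 (ZF).** The following are equivalent:

1. AC.
2. ST.
3. Whenever $A$ is a complete Boolean algebra and $B\subseteq A$ is a subalgebra closed under all joins of $A$, $B$ is a retract of $A$.
4. Whenever $A$ is a complete Boolean algebra and $\sigma$ is an automorphism of $A$ with $\sigma^2=\mathrm{id}$, the fixed algebra $A^\sigma$ is a retract of $A$.
5. Every Boolean algebra $C$ has an injective hull, that is, there is an injective $E\supseteq C$ that is essential: every homomorphism on $E$ that is one-to-one on $C$ is one-to-one.

*Proof.* We prove $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)\Rightarrow(1)$ and $(2)\Leftrightarrow(5)$.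

**(1)⇒(2).** This is Sikorski's theorem (Section 2).

**(2)⇒(3).** We need injectivity of $B$. The join in $A$ of a subset of $B$ lies in $B$, so it is the join in $B$. Hence $B$ is complete, and by ST $\mathrm{id}_B$ extends to a homomorphism $A\to B$.

**(3)⇒(4).** We need only that $A^\sigma$ is a subalgebra closed under all joins of $A$. This holds since $\sigma$ preserves joins: $\sigma(\bigvee S)=\bigvee\sigma[S]=\bigvee S$ for $S\subseteq A^\sigma$.

**(4)⇒(1).** The aim is to derive MC, since BUT is not yet available. For any family $\mathcal X$ of nonempty sets, apply (4) to $A(\mathcal X)$ and the flip. This gives a retraction onto $B(\mathcal X)$. Lemmas 3, 4 and 5 give a function $i\mapsto T_i=T(\mathcal F_{w_i})$ with $T_i\subseteq X_i$ finite and nonempty. So MC holds, and MC implies AC.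

**(2)⇒(5).** We use the MacNeille completion $E$ of $C$ as the hull. It is complete, so it is injective by ST. Since $C$ is dense in $E$, $E$ is essential over $C$.

**(5)⇒(2).** Let $C$ be complete, and let $E$ be an injective hull of $C$. We show $C=E$, so that $C$ is injective.

First, $C$ is dense in $E$. Let $0\ne e\in E$. The quotient map of $E$ by the principal ideal of $e$ sends $e$ to $0$, so it is not one-to-one. By essentiality it is not one-to-one on $C$, so two distinct elements of $C$ have the same image. Their symmetric difference $c$ is a nonzero element of $C$ with image $0$, that is, $c\le e$.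

Now let $e\in E$, $S=\{c\in C:c\le e\}$, and $s=\sup_CS$, which exists because $C$ is complete. If $e\wedge\neg s\neq0$, take $0\ne c\in C$ below it. Then $c\le e$, so $c\in S$ and $c\le s$, while also $c\le\neg s$, a contradiction. If $s\wedge\neg e\ne0$, take $0\neq c\in C$ below it. Every $x\in S$ satisfies $x\le e\le\neg c$ and $x\le s$, so $s\wedge\neg c$ is an upper bound of $S$ in $C$. It is strictly below $s$, because $0\ne c\le s$, a contradiction. Hence $e=s\in C$. So $E=C$, and $C$ is injective. $\blacksquare$

Unlike the proof of Theorem 1, the step (4)⇒(1) as given here uses Foundation, through MC ⇒ AC.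

## 9. The exact strength of one retraction

For a single family $\mathcal X$ one can say exactly what a retraction $A(\mathcal X)\to B(\mathcal X)$ amounts to, and, after replacing each $X_i$ by $X_i\times\omega$, what it amounts to in terms of finite subsets.

**Theorem 3 (ZF; exact local strength).** Let $\mathcal X=(X_i)_{i\in I}$ be a family of nonempty sets.

(a) $B(\mathcal X)$ is a retract of $A(\mathcal X)$ if and only if there is $w\in A(\mathcal X)$ with $\sigma w=\neg w$.

(b) Let $\mathcal X\times\omega=(X_i\times\omega)_{i\in I}$. Then $B(\mathcal X\times\omega)$ is a retract of $A(\mathcal X\times\omega)$ if and only if there is a function $i\mapsto T_i$ with $T_i\subseteq X_i$ finite and nonempty.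

*Proof of (a).* "Only if" is Lemma 3. "If" is Lemma 2 with $A=A(\mathcal X)$. $\blacksquare$

*Proof of (b), "only if".* Given a retraction, Lemmas 3, 4 and 5 give a function assigning to each $i$ a finite nonempty subset of $X_i\times\omega$. Project it to $X_i$. $\blacksquare$

For the converse we must build a self-dual regular open set from a finite set $T$ without ordering $T$. If $|T|$ is odd, majority on $T$ does it. If $|T|$ is even, majority can end in a tie. The factor $\omega$ is there to break ties: we vote again on a fresh copy of $T$ until a vote is decisive.

*Proof of (b), "if".* By (a) it suffices to define, uniformly from a set $X$ and a finite nonempty $T\subseteq X$, an element $w\in RO(2^{X\times\omega})$ with $\sigma w=\neg w$. Applying this definition to each $(X_i,T_i)$ then gives a self-dual element of $A(\mathcal X\times\omega)$.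

**Step 1: repeated voting.** We define the two sides of the vote. For $f\in2^{X\times\omega}$ let $n_k(f)=|\{t\in T:f(t,k)=1\}|$, and let $k(f)$ be the least $k$ with $n_k(f)\ne|T|/2$, if there is one. Let $U$ be the set of $f$ for which $k(f)$ exists and $n_{k(f)}(f)>|T|/2$. Let $U'$ be the set of $f$ for which $k(f)$ exists and $n_{k(f)}(f)<|T|/2$.

**Step 2: properties of $U$ and $U'$.** We record what is needed for the computation in Step 3. The two sets are disjoint. They are open, because membership of $f$ in $U$ or $U'$ is determined by the finitely many values of $f$ on $T\times\{0,\dots,k(f)\}$. Since $n_k(1-f)=|T|-n_k(f)$, we have $k(1-f)=k(f)$ whenever either exists, and $\sigma U=U'$. Finally, $U\cup U'$ is dense: given $[p]$, the finite set $\operatorname{dom}p$ misses $T\times\{k\}$ for some $k$. Let $f$ extend $p$, with $f=1$ on $T\times\{k\}$ and $f=0$ elsewhere. Then $n_k(f)=|T|\ne|T|/2$, as $T\ne\emptyset$, so $k(f)$ exists and $f\in[p]\cap(U\cup U')$.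

**Step 3: regularization.** We turn $U$ into a self-dual regular open set. For open $V$ write $\neg V=\operatorname{int}(2^{X\times\omega}\setminus V)$; this is regular open, and $\neg\neg V=\operatorname{int}\operatorname{cl}V$. Put $w=\operatorname{int}\operatorname{cl}U=\neg\neg U$, so that $\neg w=\neg\neg\neg U=\neg U$. We claim
$$\neg U=\operatorname{int}\operatorname{cl}U' .$$
Since $U'$ is open and disjoint from $U$, $U'\subseteq\neg U$. Hence $\operatorname{int}\operatorname{cl}U'\subseteq\operatorname{int}\operatorname{cl}\neg U=\neg U$. Conversely, $\neg U$ is open and $U\cup U'$ is dense, so
$$\neg U\subseteq\operatorname{cl}\bigl(\neg U\cap(U\cup U')\bigr)\subseteq\operatorname{cl}U',$$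
because $\neg U\cap U=\emptyset$. As $\neg U$ is open, $\neg U\subseteq\operatorname{int}\operatorname{cl}U'$. This proves the claim. Since $\sigma$ is a homeomorphism,
$$\sigma w=\operatorname{int}\operatorname{cl}\sigma U=\operatorname{int}\operatorname{cl}U'=\neg U=\neg w .\qquad\blacksquare$$

By Theorem 3(b), the retraction step for $\mathcal X\times\omega$ gives exactly a multiple choice function for $\mathcal X$, that is, a function $i\mapsto T_i$ as in MC. The step from finite sets to single elements comes from BUT in the proof of Theorem 1, and from MC ⇒ AC in the proof of Theorem 2.
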